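# The maximum of $\operatorname{per}(I-A)$ over doubly stochastic matrices of odd order

## The bound $3\cdot 2^{k-2}$ and its maximizers

Write $\Omega_n$ for the set of $n\times n$ doubly stochastic matrices: real matrices with non-negative entries whose row sums and column sums all equal $1$. For $M=(m_{ij})$ of order $n$ the permanent is $\operatorname{per}(M)=\sum_{\sigma\in S_n}\prod_{i=1}^n m_{i\sigma(i)}$. The direct sum $A_1\oplus\cdots\oplus A_m$ is the block-diagonal matrix $\operatorname{diag}(A_1,\dots,A_m)$, and $I$ is the identity matrix of the appropriate size. Put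
$$B_0=\frac12\begin{pmatrix}0&1&1\\1&0&1\\1&1&0\end{pmatrix},\qquad X=\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
We call $X$ a swap.

**Theorem 1.** For every integer $k\ge1$ and every $A\in\Omega_{2k+1}$,
$$\operatorname{per}(I-A)\le 3\cdot2^{k-2},$$
with equality for $A=B_0\oplus X^{\oplus(k-1)}$.

**Theorem 2 (uniqueness).** If $A\in\Omega_{2k+1}$ and $\operatorname{per}(I-A)=3\cdot 2^{k-2}$, then $A=P\,(B_0\oplus X^{\oplus(k-1)})\,P^{T}$ for some permutation matrix $P$.

Theorem 1 is a conjecture of Kim and Roush (1981), posed as a problem in "Permanents of Doubly Stochastic Matrices" (mspace.lib.umanitoba.ca); so the conjecture is true. Two companion results will be proved along the way: Proposition 3, which settles even order, and Theorem 4, which lets the row and column sums drop below $1$.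

Let us see what the theorem says. The permanent is multiplicative over direct sums: in a block-diagonal matrix a permutation $\sigma$ can contribute only if it maps the index set of each block to itself. So one can build a large value out of blocks. The swap contributes
$$\operatorname{per}(I-X)=\operatorname{per}\begin{pmatrix}1&-1\\-1&1\end{pmatrix}=1+1=2,$$
and $I-B_0$ has diagonal entries $1$ and off-diagonal entries $-\frac12$, so
$$\operatorname{per}(I-B_0)=1+3\cdot\tfrac14-2\cdot\tfrac18=\tfrac32 ,$$
from the identity, the three transpositions and the two $3$-cycles. Hence $B_0\oplus X^{\oplus(k-1)}$ gives $\frac32\cdot2^{k-1}=3\cdot2^{k-2}$. This proves the equality statement in Theorem 1. What remains is to show that nothing in $\Omega_{2k+1}$ does better. In other words: swaps are the good blocks, an odd order cannot be filled with swaps, and the price of the leftover is exactly the factor $\frac34$ relative to $2^k$.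

## Orders one, two and three

In order $1$ the only doubly stochastic matrix is $(1)$, and the value is $0$. In order $2$ every doubly stochastic matrix is $\begin{pmatrix}1-t&t\\t&1-t\end{pmatrix}$ with $0\le t\le 1$, and
$$\operatorname{per}\begin{pmatrix}t&-t\\-t&t\end{pmatrix}=2t^2\le2,$$
with equality only for the swap.

In order $3$ take first the matrices with zero diagonal. If the first row is $(0,x,1-x)$, write the other rows as $(y,0,1-y)$ and $(z,1-z,0)$. The second column gives $z=x$ and the first gives $y=1-x$, so
$$B_x=\begin{pmatrix}0&x&1-x\\1-x&0&x\\x&1-x&0\end{pmatrix},\qquad 0\le x\le 1.$$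
The matrix $I-B_x$ has diagonal $1$. The three transpositions each contribute $x(1-x)$, and the two $3$-cycles contribute $-x^3$ and $-(1-x)^3$. Since $1-x^3-(1-x)^3=3x(1-x)$, we get
$$\operatorname{per}(I-B_x)=1+3x(1-x)-x^3-(1-x)^3=6x(1-x)\le\tfrac32,$$
with equality only at $x=\frac12$. At $x=0$ and $x=1$ the matrix is a permutation matrix of a $3$-cycle, and the value is $0$.

This is a first warning. By Birkhoff's theorem $\Omega_n$ is the convex hull of the permutation matrices. One would like to look for the maximum among those vertices, but we shall see in a moment that in odd order $\operatorname{per}(I-A)$ is $0$ at every permutation matrix. The maximizer $B_0$ is the average of the two $3$-cycles. The opposite guess, to average as much as possible, also fails: for the $5\times5$ matrix with zero diagonal and all other entries $\frac14$, counting permutations by their non-fixed points gives $1+\frac{10}{16}-\frac{20}{64}+\frac{45}{256}-\frac{44}{1024}=\frac{185}{128}$, well below $3$.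

## The permanent of $I-A$ as an average over maps

**What this section is for.** The signs in $I-A$ are awkward. We rewrite $\operatorname{per}(I-A)$ as an average of non-negative numbers.

From now on $A=(a_{ij})$ and $V=\{1,\dots,n\}$. We consider all maps $f:V\to V$, not only bijections. Draw an arrow from $i$ to $f(i)$ for each $i$. Following arrows from any vertex eventually runs into a cycle; a fixed point is a cycle of length $1$.

**Definition.** For $f:V\to V$ put $a(f)=\prod_{i\in V}a_{if(i)}$, and let $c(f)$ be the number of cycles of $f$. Put $\varphi(f)=2^{c(f)}$ if all cycles of $f$ have even length, and $\varphi(f)=0$ otherwise.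

For example, on $\{1,2,3\}$ let $f(1)=2$, $f(2)=1$, $f(3)=1$. The only cycle is $\{1,2\}$, so $\varphi(f)=2$, and $a(f)=a_{12}a_{21}a_{31}$. If we change $f(3)$ to $3$, a cycle of length $1$ appears and $\varphi$ becomes $0$.

**Lemma 1.** If $A\ge0$ has all row sums $1$ (that is, $A$ is row-stochastic), then $\sum_f a(f)=1$ and
$$\operatorname{per}(I-A)=\sum_f a(f)\,\varphi(f). \tag{1}$$

*Proof.* Multiplying out $\prod_i\bigl(\sum_j a_{ij}\bigr)=1$ gives $\sum_f a(f)=1$. Let $e_1,\dots,e_n$ be the standard row vectors. Because row $i$ of $A$ sums to $1$, row $i$ of $I-A$ is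
$$e_i-\sum_j a_{ij}e_j=\sum_j a_{ij}(e_i-e_j).$$
The permanent is linear in each row, so expanding all rows gives $\operatorname{per}(I-A)=\sum_f a(f)\operatorname{per}(D_f)$, where $D_f$ has rows $e_i-e_{f(i)}$. It remains to compute $\operatorname{per}(D_f)$.

Expand each row of $D_f$ again. Let $S\subseteq V$ be the set of rows in which we take $-e_{f(i)}$; in the others we take $e_i$. This choice contributes $(-1)^{|S|}$ times the permanent of the matrix with rows $e_{g(i)}$, where $g=f$ on $S$ and $g=\mathrm{id}$ off $S$. That permanent is $1$ if $g$ is a bijection. Otherwise it is $0$, because $g$ misses some vertex and the matrix has a zero column.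

When is $g$ a bijection? If it is, then since it fixes every point outside $S$ it maps $S$ onto $S$, so $f|_S$ is a permutation of $S$ and $S$ is a union of cycles of $f$. Conversely, if $S$ is a union of cycles of $f$, then $g$ is a bijection. So $\operatorname{per}(D_f)$ is the sum of $(-1)^{|S|}$ over all unions $S$ of cycles. Each cycle of length $\ell$ is independently left out (factor $1$) or taken (factor $(-1)^\ell$), and therefore
$$\operatorname{per}(D_f)=\prod_{\text{cycles of } f}\bigl(1+(-1)^{\text{length}}\bigr)=\varphi(f).\qquad\square$$

One can read (1) as follows: choose $f(i)$ at random according to row $i$ of $A$, independently for each $i$; then $\operatorname{per}(I-A)$ is the expected value of $\varphi(f)$. In particular it is non-negative. If $A$ is a permutation matrix, only one map has positive weight, a permutation $\sigma$, and the value is $\varphi(\sigma)$. In odd order every permutation has an odd cycle, so the value is $0$, as announced.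

As a check, take $A=B_0$. Eight maps have positive weight, namely the fixed-point-free maps on three points, each of weight $\frac18$. Two of them are $3$-cycles, with $\varphi=0$. The other six have exactly one $2$-cycle and no other cycle, with $\varphi=2$. The sum is $6\cdot\frac18\cdot2=\frac32$.

## Even order, and how far the same argument goes in odd order

With Lemma 1 in hand the first thing to try is to bound $\varphi$ by its largest value. In even order this is already everything.

**Proposition 3 (even order).** If $A$ is row-stochastic of order $2m$, then $\operatorname{per}(I-A)\le2^m$, with equality if and only if $A$ is the permutation matrix of a fixed-point-free involution.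

*Proof.* At most $m$ cycles of even length fit on $2m$ points, so $\varphi(f)\le2^m$ for every $f$. Since $\sum_f a(f)=1$, (1) gives the bound. Equality holds if and only if $\varphi(f)=2^m$ for every $f$ with $a(f)>0$. Having $m$ even cycles on $2m$ points means that all cycles are $2$-cycles and they cover everything, so $f$ is a fixed-point-free involution.

Suppose equality holds and some row $i$ has $a_{ij}>0$ and $a_{ij'}>0$ with $j\neq j'$. Choose $f$ with $a(f)>0$ and $f(i)=j$, by picking a positive entry in each other row. Then $f$ is a fixed-point-free involution, so $j\ne i$ and $f(j)=i$. Let $f'$ agree with $f$ except that $f'(i)=j'$. Then $a(f')>0$, but $f'(f'(j))=f'(i)=j'\ne j$, so $f'$ is not an involution: a contradiction. Hence every row of $A$ has a single positive entry, equal to $1$, and $A$ is the matrix of the only map of positive weight, a fixed-point-free involution. Conversely, for such a matrix (1) has a single term, equal to $2^m$. $\blacksquare$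

Now let $n=2k+1$. The same bound gives $\varphi(f)\le2^k$, hence $\operatorname{per}(I-A)\le2^k$, which exceeds the goal by the factor $\frac43$. For row-stochastic matrices this cannot be improved. With rows $e_2,e_1,e_1$,
$$\operatorname{per}\begin{pmatrix}1&-1&0\\-1&1&0\\-1&0&1\end{pmatrix}=2=2^1,$$
because the only map of positive weight is $1\leftrightarrow2$, $3\to1$, which has $\varphi=2$. So the argument stops at a precise point: *it has not used the column sums*. In the example, nothing points to vertex $3$. In a doubly stochastic matrix every column has weight $1$, so some arrows must be able to point to the vertex that the good maps leave over, and the maps using those arrows have smaller $\varphi$. We have to measure this loss.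

## What has to be shown: a weighted count of good and bad maps

**Step 1: rewrite the goal as a sum of weights.** Let $n=2k+1$ and $A\in\Omega_n$. Put
$$\kappa(f)=3-2^{2-k}\varphi(f).$$
Since $\sum_f a(f)=1$, Lemma 1 gives
$$3\cdot2^{k-2}-\operatorname{per}(I-A)=\sum_f a(f)\bigl(3\cdot 2^{k-2}-\varphi(f)\bigr)=2^{k-2}\sum_f a(f)\kappa(f). \tag{2}$$
So Theorem 1 is equivalent to $\sum_f a(f)\kappa(f)\ge0$. If all cycles of $f$ are even, then $c(f)\le k$. The values of $\kappa$ are therefore as follows:

- $\kappa(f)=-1$ if $\varphi(f)=2^k$;
- $\kappa(f)=1$ if $\varphi(f)=2^{k-1}$;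
- $\kappa(f)\ge2$ for all other $f$, and $\kappa(f)=3$ if $f$ has an odd cycle.

Only the maps with $\varphi(f)=2^k$ count against us, each with coefficient $-1$. They must be paid for by the others. For $B_0$ the account is exactly balanced: six maps with $\kappa=-1$ and two $3$-cycles with $\kappa=3$. So there is no slack, and the $3$-cycles must be used with their full coefficient.

**Step 2: describe the negative maps.** For a set $Y$ of maps put $a(Y)=\sum_{f\in Y}a(f)$. For a matching $M$ (a set of disjoint pairs of vertices) put
$$w(M)=\prod_{\{p,q\}\in M}a_{pq}a_{qp},$$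
with $w(\emptyset)=1$. We say that $f$ swaps $M$ if $f$ interchanges the two points of each pair of $M$. A sum $\sum_{(v,M)}$ runs over all $v\in V$ and all perfect matchings $M$ of $V\setminus\{v\}$. For instance, when $V=\{1,2,3\}$ there are three such $(v,M)$, and for $v=3$ the weight is $w(M)=a_{12}a_{21}$.

**Definition (class $G$).** $G=\{f:\varphi(f)=2^k\}$.

If $f\in G$, its $k$ even cycles occupy at least $2k$ of the $2k+1$ points, and an even number of points, so all of them are $2$-cycles and exactly one vertex $v$ is left over. It is not on a cycle, so $f(v)\neq v$. Thus $f$ determines a unique $(v,M)$ such that $f$ swaps $M$ and $f(v)\ne v$; conversely every such map lies in $G$. The value $f(v)$ may be any vertex other than $v$, and $\sum_{x\ne v}a_{vx}=1-a_{vv}$, so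
$$a(G)=\sum_{(v,M)}w(M)(1-a_{vv}). \tag{3}$$

## Redirecting an arrow to the leftover vertex

**Step 3: find the maps that pay.** Take $f\in G$ with data $(v,M)$. Since column $v$ has weight $1$, some arrow $i\to v$ may be drawn. Suppose $i\neq v$ and let $j$ be the $M$-partner of $i$. Redirecting $f(i)$ from $j$ to $v$ breaks the pair $\{i,j\}$ and leaves
$$j\to i\to v,\qquad\text{all other pairs of } M \text{ still swapped.}$$
What the map becomes depends on where $v$ then points. We now count all such pictures at once.

**Definition.** A *path system* $(j,i,v;M')$ is an ordered triple of distinct vertices $j,i,v$ together with a perfect matching $M'$ of $V\setminus\{j,i,v\}$. All sums written $\sum_{(j,i,v;M')}$ run over path systems. Put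
$$Q=\sum_{(j,i,v;M')}w(M')\,a_{ji}a_{iv}.$$

For $n=3$ the matching $M'$ is empty and there are six path systems, one for each ordering of $V$. For $n=5$ an example is $(1,2,3;\{\{4,5\}\})$, which contributes $a_{45}a_{54}a_{12}a_{23}$ to $Q$.

The number $Q$ is the weight of a picture in which the arrow out of $v$ has not been chosen yet. Choosing it splits $Q$ into four parts.

**Definition (classes $C$, $T$, $L$).** Each class consists of the maps $f$ for which there is a path system $(j,i,v;M')$ such that $f$ swaps $M'$, $f(j)=i$, $f(i)=v$, and in addition:

- for $C$: $f(v)\notin\{j,i,v\}$;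
- for $T$: $f(v)=j$;
- for $L$: $f(v)=v$.

*Class $C$.* The vertex $v$ points into $M'$, so the cycles of $f$ are exactly the $k-1$ pairs of $M'$; hence $\varphi(f)=2^{k-1}$ and $\kappa(f)=1$. The path system is determined by $f$: $j$ is the only vertex without preimage, $i=f(j)$, $v=f(i)$. Therefore
$$a(C)=\sum_{(j,i,v;M')}w(M')a_{ji}a_{iv}(1-a_{vv}-a_{vi}-a_{vj}).$$
(For $k=1$ there is nowhere to point; $C$ is empty and the last factor is $0$.)

*Class $T$.* There is a $3$-cycle $j\to i\to v\to j$, so $\kappa(f)=3$. Each $f\in T$ arises from exactly three path systems, the rotations of its $3$-cycle, so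
$$3a(T)=\sum_{(j,i,v;M')}w(M')a_{ji}a_{iv}a_{vj}.$$

*Class $L$.* There is a fixed point, so $\kappa(f)=3$. Again $j$ is the only vertex without preimage, $i=f(j)$ and $v=f(i)$, so the path system is determined and
$$a(L)=\sum_{(j,i,v;M')}w(M')a_{ji}a_{iv}a_{vv}.$$

The fourth possibility is $f(v)=i$. Put
$$R=\sum_{(j,i,v;M')}w(M')a_{ji}a_{iv}a_{vi}.$$
Adding the four expressions gives
$$Q=a(C)+3a(T)+a(L)+R. \tag{4}$$

**Step 4: show that $R=a(G)$.** If $v$ points back to $i$, then $\{i,v\}$ is a swapped pair and $j$ is the leftover vertex, so we are in $G$ again. Formally, put $M=M'\cup\{\{i,v\}\}$, a perfect matching of $V\setminus\{j\}$ with $w(M)=w(M')a_{iv}a_{vi}$. Given $(j,M)$, the vertex $i$ may be any vertex other than $j$; then $v$ is its partner and $M'=M\setminus\{\{i,v\}\}$. Hence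
$$R=\sum_{(j,M)}w(M)\sum_{i\neq j}a_{ji}=\sum_{(j,M)}w(M)(1-a_{jj})=a(G). \tag{5}$$

**Step 5: reduce the theorem to one inequality.** The classes $G,C,T,L$ are disjoint: a map in $G$ has $k$ cycles of length $2$; a map in $C$ has exactly $k-1$ cycles, all of length $2$; a map in $T$ has a $3$-cycle and no fixed point; a map in $L$ has a fixed point. All maps outside $G$ have $\kappa\ge1$, so we may drop those not in any of the four classes. Using (4) and (5),
$$\sum_f a(f)\kappa(f)\ \ge\ -a(G)+a(C)+3a(T)+3a(L)=Q-2a(G)+2a(L). \tag{6}$$
Since $a(L)\ge0$, it now suffices to show that $Q\ge2a(G)$.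

## Comparing $Q$ with $2a(G)$: a path and its reverse

**Step 6: write $2a(G)$ as a sum over path systems.** To compare with $Q$, we use the row and the column of the leftover vertex once each. As both sum to $1$,
$$2(1-a_{vv})=\sum_{i\ne v}(a_{iv}+a_{vi}).$$
Insert this in (3). For given $(v,M)$ and $i\neq v$ let $j$ be the $M$-partner of $i$ and $M'=M\setminus\{\{i,j\}\}$, so that $w(M)=w(M')a_{ij}a_{ji}$. The triples $(v,M,i)$ correspond one-to-one to path systems $(j,i,v;M')$. Thus
$$2a(G)=\sum_{(v,M)}w(M)\sum_{i\neq v}(a_{iv}+a_{vi})=\sum_{(j,i,v;M')}w(M')\,a_{ij}a_{ji}(a_{iv}+a_{vi}), \tag{7}$$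
and therefore
$$Q-2a(G)=\sum_{(j,i,v;M')}w(M')\bigl[a_{ji}a_{iv}-a_{ij}a_{ji}(a_{iv}+a_{vi})\bigr]. \tag{8}$$

The first hope is that each bracket in (8) is non-negative. It is not. Index rows and columns in the order $j,i,v$ and consider
$$\begin{pmatrix}0&\frac12&\frac12\\1&0&0\\0&\frac12&\frac12\end{pmatrix}\in\Omega_3 .$$
Here $a_{ij}=1$, $a_{iv}=0$, $a_{ji}=a_{vi}=\frac12$, and the bracket of $(j,i,v)$ is $0-\frac12\cdot\frac12=-\frac14$. But the reversed path system $(v,i,j)$ has bracket $a_{vi}a_{ij}-a_{iv}a_{vi}(a_{ij}+a_{ji})=\frac12$, which more than makes up for it. This suggests the grouping that works: *a path together with its reverse*.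

**Step 7: group $(j,i,v;M')$ with $(v,i,j;M')$.** Both carry the same factor $w(M')$. Put
$$p=a_{ij},\quad q=a_{iv}\quad(\text{row } i),\qquad r=a_{ji},\quad s=a_{vi}\quad(\text{column } i).$$
The two brackets are $rq-pr(q+s)$ and $sp-qs(p+r)$. Their sum is
$$rq+sp-prq-prs-pqs-qrs=rq(1-p-s)+sp(1-r-q). \tag{9}$$
All four numbers are non-negative, and because row $i$ and column $i$ have sum $1$, we know $p+q\le1$ and $r+s\le1$. The two factors $1-p-s$ and $1-r-q$, however, mix a row entry with a column entry, and either may be negative. With $p=s=0.6$ and $q=r=0.4$ the first term of (9) is $0.16\cdot(-0.2)=-0.032$, and the second is $0.36\cdot0.2=0.072$. So the two terms must be treated together.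

**Lemma 2.** If $p,q,r,s\ge0$, $p+q\le1$ and $r+s\le1$, then
$$E:=rq(1-p-s)+sp(1-r-q)\ge0.$$

*Proof.* We bound $E$ below in two ways. From $p+q\le1$ we get $1-p-s\ge q-s$, and from $r+s\le1$ we get $1-r-q\ge s-q$. As $rq\ge0$ and $sp\ge0$,
$$E\ge rq(q-s)+sp(s-q)=(q-s)(rq-sp).$$
Using the hypotheses the other way round, $r+s\le1$ gives $1-p-s\ge r-p$ and $p+q\le1$ gives $1-r-q\ge p-r$, so
$$E\ge (r-p)(rq-sp).$$
Suppose both lower bounds were negative. If $rq>sp$, then $q<s$ and $r<p$, which forces $rq\le sp$. If $rq<sp$, then $q>s$ and $r>p$, which forces $rq\ge sp$. Both are contradictions (and if $rq=sp$ the bounds are $0$). So at least one lower bound is non-negative, and $E\ge0$. $\square$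

**Step 8: conclude.** By (9) and Lemma 2 the terms of (8), grouped in pairs, are non-negative, so $Q\ge2a(G)$. By (6), $\sum_f a(f)\kappa(f)\ge2a(L)\ge0$, and (2) gives $\operatorname{per}(I-A)\le3\cdot2^{k-2}$. Attainment was computed at the start. This proves Theorem 1. $\blacksquare$

**Remark (why row and column are averaged in Step 6).** One could have expanded $2(1-a_{vv})=2\sum_{i\ne v}a_{vi}$ using rows only. The total is the same, but the grouping of Step 7 would then produce $rq+sp-2rs(p+q)$, which can be negative. In the order $j,i,v$ the matrix
$$\begin{pmatrix}0&0.6&0.4\\1&0&0\\0&0.4&0.6\end{pmatrix}\in\Omega_3$$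
has $p=1$, $q=0$, $r=0.6$, $s=0.4$, and gives $0.4-0.48=-0.08$; expression (9) for it is $0.4\cdot0.4=0.16$.

**Remark (the set of values).** At $A=I$ the value of $\operatorname{per}(I-A)$ is $0$, and by Lemma 1 it is never negative. Since $\Omega_{2k+1}$ is connected and compact, the set of values of $\operatorname{per}(I-A)$ on $\Omega_{2k+1}$ is exactly $[0,3\cdot2^{k-2}]$.

## Which matrices attain the bound

We prove Theorem 2. Let $A\in\Omega_{2k+1}$ with $\operatorname{per}(I-A)=3\cdot2^{k-2}$; by (2) this means $\sum_f a(f)\kappa(f)=0$.

**Step 1: turn equality into a restriction on maps.** In (6) we dropped the maps outside $G\cup C\cup T\cup L$. They have $\kappa\ge1$, so with equality their weights vanish. Also $0=\sum_f a(f)\kappa(f)\ge 2a(L)\ge 0$, so $a(L)=0$. Hence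
$$\text{if } a(f)>0,\text{ then } f\in G\cup C\cup T. \tag{10}$$
A map in $G$ or $C$ has only $2$-cycles and exactly one vertex without preimage (the vertex $v$ for $G$, the vertex $j$ for $C$). A map in $T$ is a permutation. No map in $G\cup C\cup T$ has a fixed point. So every map $f$ with $a(f)>0$ has these three properties:

- it has no fixed point;
- it has at most one vertex without preimage;
- if it has an odd cycle, it is a permutation.

Moreover $a(G)>0$: otherwise $\kappa\ge1$ on all maps of positive weight and $\sum_f a(f)\kappa(f)\ge1$.

The plan is to write down maps of positive weight that break one of the three properties unless $A$ is very special.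

**Step 2: locate the row and column of a leftover vertex.**

**Claim.** Let $M$ be a perfect matching of $V\setminus\{v\}$ with $w(M)>0$. Then $a_{vv}=0$, and there is a pair $\{i,j\}\in M$ such that the support of row $v$ and the support of column $v$ both equal $\{i,j\}$.

*Proof.* Write $M(u)$ for the partner of $u\ne v$; then $a_{uM(u)}>0$ because $w(M)>0$.

*The diagonal entry.* If $a_{vv}>0$, the map that swaps $M$ and fixes $v$ has positive weight and a fixed point, a contradiction. So $a_{vv}=0$.

*Column $v$ is supported in one pair.* Let $N=\{i:a_{iv}>0\}$. It is non-empty, and $v\notin N$. Suppose $i,i'\in N$ are distinct and not partners, and let $j=M(i)$, $j'=M(i')$; the vertices $i,i',j,j'$ are distinct. Choose $x$ with $a_{vx}>0$; then $x\ne v$. Define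
$$f(i)=f(i')=v,\qquad f(v)=x,\qquad f=M\text{ elsewhere}.$$
Then $a(f)>0$. Under $M$ only $i$ pointed to $j$, and now $i$ points to $v$; so $j$ has no preimage unless $x=j$. Likewise $j'$ has none unless $x=j'$. If $x\notin\{j,j'\}$, two vertices have no preimage, a contradiction. If $x=j$, then $v\to j\to i\to v$ is a $3$-cycle while $j'$ has no preimage, so $f$ has an odd cycle but is not a permutation, a contradiction. The case $x=j'$ is symmetric. Hence any two distinct elements of $N$ are partners, and $N$ is contained in a pair $\{i,j\}$ of $M$.

*Column $v$ uses both points.* If $N$ were a single vertex, say $i$, then column $v$ gives $a_{iv}=1$, and row $i$ gives $a_{ij}=0$, contradicting $w(M)>0$. So $N=\{i,j\}$.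

*Row $v$.* Suppose $a_{vx}>0$ with $x\notin\{i,j\}$; recall $x\ne v$. Define $f(i)=f(j)=v$, $f(v)=x$, and $f=M$ elsewhere. Then $a(f)>0$, and neither $i$ nor $j$ has a preimage, a contradiction. So row $v$ is supported in $\{i,j\}$. If $a_{vi}=1$, column $i$ forces $a_{ji}=0$, contradicting $w(M)>0$; similarly $a_{vj}\ne1$. So the support of row $v$ is exactly $\{i,j\}$. $\square$

**Step 3: split off a $3\times3$ block.** Since $a(G)>0$, formula (3) provides some $(v,M)$ with $w(M)>0$. Let $\{i,j\}\in M$ be the pair given by the Claim. All six off-diagonal entries of $A$ on $\{v,i,j\}$ are positive: $a_{iv},a_{jv},a_{vi},a_{vj}$ by the Claim, and $a_{ij},a_{ji}$ because $w(M)>0$.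

Now change the leftover vertex. Replacing $\{i,j\}$ in $M$ by $\{i,v\}$ gives a perfect matching of $V\setminus\{j\}$, again of positive weight. By the Claim, $a_{jj}=0$, and row and column $j$ are supported on one pair of this matching. As $a_{ji}>0$, this pair contains $i$, so it is $\{i,v\}$. In the same way, replacing $\{i,j\}$ by $\{j,v\}$ shows that $a_{ii}=0$ and that row and column $i$ are supported on $\{j,v\}$. So the rows and columns of $v,i,j$ have no positive entries outside $\{v,i,j\}$: up to simultaneous permutation of rows and columns,
$$A=B\oplus A',\qquad B\in\Omega_3\text{ with zero diagonal},\qquad A'\in\Omega_{2k-2}$$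
($A'$ is empty if $k=1$).

**Step 4: maximize the two blocks separately.** We found at the start that a zero-diagonal matrix in $\Omega_3$ has the form $B_x$, and that $\operatorname{per}(I-B_x)=6x(1-x)\le\frac32$ with equality only for $x=\frac12$, that is, for $B_x=B_0$. By Proposition 3, $\operatorname{per}(I-A')\le2^{k-1}$, with equality only if $A'$ is the permutation matrix of a fixed-point-free involution, which is a direct sum of $k-1$ swaps up to simultaneous permutation. Both factors are non-negative and their product is $\frac32\cdot2^{k-1}$, so both equalities hold. This proves Theorem 2. $\blacksquare$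

## Row and column sums below one

**Theorem 4 (substochastic version).** Let $A\ge0$ have order $2k+1$ (with $k\ge 1$), all row sums $\le1$, and all column sums in $[1-\delta,1]$, where $0\le\delta\le1$. Then $\operatorname{per}(I-A)\le(3+\delta)2^{k-2}$. (By transposition, rows and columns may be exchanged.) This is sharp for $\delta=0$ and $\delta=1$.

Let $r_v$ and $c_v$ be the row and column sums of $A$.

**Step 1: restore row sums $1$ with an exit.** We want Lemma 1 back. Add a symbol $\partial$ to the possible targets, set $a_{i\partial}=1-r_i\ge0$ and $e_\partial=0$, and consider maps $f:V\to V\cup\{\partial\}$, with $a(f)=\prod_{i\in V}a_{if(i)}$. An arrow to $\partial$ leaves $V$ and goes no further, so cycles are cycles inside $V$; a map may now have no cycle at all, and then $\varphi(f)=2^0=1$. For example, if $A$ is the direct sum of $k$ swaps and the $1\times1$ zero matrix, the only map of positive weight swaps $k$ pairs and sends the last vertex to $\partial$; it has $\varphi=2^k$.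

We have $\sum_{j\in V\cup\{\partial\}}a_{ij}=1$, so $\sum_f a(f)=1$, and row $i$ of $I-A$ is $\sum_{j\in V\cup\{\partial\}}a_{ij}(e_i-e_j)$. Expanding as before, $\operatorname{per}(I-A)=\sum_f a(f)\operatorname{per}(D_f)$ with rows $e_i-e_{f(i)}$ in $D_f$. In the second expansion, the matrix with rows $e_{g(i)}$ has permanent $1$ if $g$ is a bijection of $V$; otherwise it is $0$, since either some $g(i)=\partial$ and there is a zero row, or $g$ maps $V$ to $V$ and misses a vertex, so there is a zero column. As before, $g$ is a bijection of $V$ exactly when $S$ is a union of cycles of $f$. So $\operatorname{per}(D_f)=\varphi(f)$, and (1) holds. Hence (2) holds too, with the same $\kappa$ and the same list of its values.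

**Step 2: recompute the classes.** Define $G,C,T,L$ as before, where in $G$ and $C$ the value $f(v)=\partial$ is allowed, and preimages refer to vertices of $V$. The counts of cycles, the values of $\kappa$, the determination of $(v,M)$ or of the path system, and the disjointness hold for the same reasons. (For $k=1$, a map in $C$ has $f(v)=\partial$ and no cycle; then $\varphi(f)=1=2^{k-1}$, so still $\kappa(f)=1$.) Since the total weight out of $v$, including $\partial$, is $1$, the weight of the choices $f(v)\ne v$ is still $1-a_{vv}$, and that of $f(v)\notin\{j,i,v\}$ is still $1-a_{vv}-a_{vi}-a_{vj}$. So the formulas for $a(G),a(C),a(T),a(L)$, and with them (3) and (4), are unchanged.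

We now also need the maps with a swapped matching and a fixed leftover vertex. Let $L_1$ be the class of maps that, for some $(v,M)$, swap $M$ and fix $v$. These have an odd cycle, so $\kappa=3$. The vertex $v$ is the unique fixed point, so $(v,M)$ is determined and $a(L_1)=\sum_{(v,M)}w(M)a_{vv}$. The class is disjoint from $G,C,T$, whose maps have no fixed point, and from $L$, whose maps have a vertex without preimage.

**Step 3: redo the two identities.** In (5) the inner sum $\sum_{i\neq j}a_{ji}$, over vertices of $V$, is now $r_j-a_{jj}$, so
$$R=\sum_{(v,M)}w(M)(r_v-a_{vv}).$$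
In (7) the inner sum $\sum_{i\ne v}(a_{iv}+a_{vi})$ is now $c_v+r_v-2a_{vv}$. The grouping of Step 7 and Lemma 2 used only $p+q\le1$ and $r+s\le1$, which follow from row and column sums $\le1$. So
$$\sum_{(v,M)}w(M)(c_v+r_v-2a_{vv})=\sum_{(j,i,v;M')}w(M')a_{ij}a_{ji}(a_{iv}+a_{vi})\le Q.$$

**Step 4: add up.** Drop all maps outside $G\cup C\cup T\cup L\cup L_1$, use (4) in the form $a(C)+3a(T)=Q-a(L)-R$, and then drop $2a(L)\ge0$:
$$\sum_f a(f)\kappa(f)\ \ge\ -a(G)+Q-R+2a(L)+3a(L_1)\ \ge\ \sum_{(v,M)}w(M)\bigl[-(1-a_{vv})-(r_v-a_{vv})+(c_v+r_v-2a_{vv})+3a_{vv}\bigr].$$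
The row sums cancel, and the bracket equals $c_v-1+3a_{vv}$. Since $c_v\ge1-\delta$ and $3\ge\delta$,
$$c_v-1+3a_{vv}\ \ge\ -\delta+3a_{vv}\ \ge\ -\delta(1-a_{vv}).$$
By (3) the whole sum is at least $-\delta\,a(G)$, and $a(G)\le\sum_f a(f)=1$, so $\sum_f a(f)\kappa(f)\ge-\delta$. Now (2) gives
$$\operatorname{per}(I-A)\le3\cdot2^{k-2}+\delta\,2^{k-2}=(3+\delta)2^{k-2}.$$
Since $\operatorname{per}(I-A^T)=\operatorname{per}(I-A)$, the same bound holds with the roles of rows and columns exchanged.

**Step 5: sharpness at the two ends.** For $\delta=0$ the matrix $B_0\oplus X^{\oplus(k-1)}$ of Theorem 1 attains the bound. For $\delta=1$ the direct sum of $k$ swaps and the $1\times1$ zero matrix gives $2^k\cdot1=(3+1)2^{k-2}$. This proves Theorem 4. $\blacksquare$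

For $0<\delta<1$ it is not claimed that the constant $3+\delta$ is optimal.
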